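\title{Prime elements of degree one in the invariant algebra of an infinite permutation group}

\begin{abstract}
Let $G$ be a permutation group on an infinite set $X$. The $G$-invariant complex functions on the $n$-subsets of $X$, for $n\ge0$, span a graded algebra $\mathcal A^G$ under the product $(fh)(A)=\sum_{B\subseteq A}f(B)h(A\setminus B)$, and this algebra contains the constant function $e$ with value $1$ on the points of $X$. We prove the conjecture that $\mathcal A^G/e\mathcal A^G$ is an integral domain whenever $G$ has no finite orbits. The same holds for every invariant element of degree one in place of $e$ and over every field of characteristic $0$; the absence of finite orbits is also necessary; and the statement fails for every group in positive characteristic. The proof tests functions against products of differences of points, separates finite sets by B.~H.~Neumann's lemma, and rules out cancellation by Ramsey's theorem and a lexicographic argument on shuffles of words.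
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be an infinite set and $K$ a field. For $n\ge0$ let $V_n$ be the $K$-vector space of all functions from the set of $n$-subsets of $X$ to $K$, and let $\mathcal A_K=\bigoplus_{n\ge0}V_n$. For $f\in V_m$ and $h\in V_n$ define $fh\in V_{m+n}$ by
\[
(fh)(A)=\sum_{\substack{B\subseteq A\\ |B|=m}}f(B)\,h(A\setminus B)\qquad(|A|=m+n),
\]
and extend bilinearly. This is the reduced incidence algebra of the poset of finite subsets of $X$. For $f_1\in V_{m_1},\dots,f_t\in V_{m_t}$, any bracketing of the product gives
\begin{equation}\label{eq:partitions}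
(f_1\cdots f_t)(A)=\sum f_1(B_1)\cdots f_t(B_t),
\end{equation}
the sum running over the ordered partitions $(B_1,\dots,B_t)$ of $A$ with $|B_j|=m_j$. So $\mathcal A_K$ is a commutative, associative, graded algebra with $V_0=K$. We write $1_n\in V_n$ for the constant function with value $1$, and $e=1_1$. By \eqref{eq:partitions},
\begin{equation}\label{eq:power}
f^n(A)=n!\prod_{x\in A}f(x)\qquad(f\in V_1,\ |A|=n);
\end{equation}
in particular $e^n=n!\,1_n$.

Let $G\le\operatorname{Sym}(X)$ be a permutation group, acting on the right: $x\mapsto x^g$, $A\mapsto A^g$. It acts on $\mathcal A_K$ by graded algebra automorphisms, $f^g(A^g)=f(A)$. Let $V_n^G$ be the space of fixed functions in $V_n$, that is, of the $f$ with $f(A^g)=f(A)$ for all $A$ and $g$, and let $\mathcal A_K^G=\bigoplus_nV_n^G$, a graded subalgebra that contains $e$ whatever $G$ is. We write $\mathcal A$ and $\mathcal A^G$ when $K=\mathbb C$.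

The algebra $\mathcal A^G$ records how $G$ acts on finite sets. If $G$ has finitely many orbits on $n$-subsets, say $a_n$, then $\dim V_n^G=a_n$. It is known that $e$ is not a zero-divisor (a proof is included in Section~\ref{sec:kernel}). Hence $a_{n-1}\le a_n$, and the part of degree $n$ of $\mathcal A^G/e\mathcal A^G$ has dimension $b_n=a_n-a_{n-1}$, with $a_{-1}=0$. If the quotient is an integral domain, these differences are constrained in turn: when $b_m>0$, multiplication by a nonzero element of degree $m$ is injective, so $b_{n+m}\ge b_n$ for all $n$.

\begin{example}\label{ex:basic}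
Let $K=\mathbb C$.
\begin{enumerate}
\item[(a)] If $G=\operatorname{Sym}(X)$, then $V_n^G=\mathbb C1_n=\mathbb Ce^n$. So $\mathcal A^G=\mathbb C[e]$ is a polynomial ring and $\mathcal A^G/e\mathcal A^G=\mathbb C$.
\item[(b)] Let $X=X_1\cup X_2$ be a partition into two infinite sets, $G=\operatorname{Sym}(X_1)\times\operatorname{Sym}(X_2)$, and let $e_1,e_2\in V_1^G$ be the indicator functions of $X_1,X_2$. The orbit of an $n$-set $A$ is determined by $|A\cap X_1|$, and by \eqref{eq:partitions} the monomial $e_1^ae_2^b$ is $a!\,b!$ times the indicator function of the orbit of $(a+b)$-sets with $|A\cap X_1|=a$. So $\mathcal A^G=\mathbb C[e_1,e_2]$ is a polynomial ring, $e=e_1+e_2$, and $\mathcal A^G/e\mathcal A^G\cong\mathbb C[t]$.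
\item[(c)] As in (b), but with $X_1$ a single point. Now only $a\in\{0,1\}$ occurs and $e_1^2=0$. So $\mathcal A^G\cong\mathbb C[t_1,t_2]/(t_1^2)$ and $\mathcal A^G/e\mathcal A^G\cong\mathbb C[t]/(t^2)$, which is not a domain.
\end{enumerate}
\end{example}

In (a) and (b) the element $e$ is a linear form in a polynomial ring, hence prime. In (c) a finite orbit produces a nilpotent element. This suggests that finite orbits are the only obstruction, which is the conjecture posed in \cite{counting}: \emph{if $G$ has no finite orbits on $X$, then $e$ is prime in $\mathcal A^G$, in the sense that $\mathcal A^G/e\mathcal A^G$ is an integral domain.} We prove it.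

\begin{theorem}\label{thm:main}
Let $X$ be infinite and let $G\le\operatorname{Sym}(X)$ have no finite orbits. Then $\mathcal A^G/e\mathcal A^G$ is an integral domain.
\end{theorem}

Primality of $e$ does not follow formally from $\mathcal A^G$ being a domain: the graded domain $\mathbb C[x,y,z]/(xy-z^2)$ has the quotient $\mathbb C[x,y]/(xy)$ by the element $z$ of degree one. The implication runs the other way. If $e$ is prime and $fh=0$ with $f,h\in\mathcal A^G$ nonzero and homogeneous, write $f=e^af'$ and $h=e^bh'$ with $f',h'\in\mathcal A^G\setminus e\mathcal A^G$, which is possible because degrees drop; canceling $e^{a+b}$ gives $f'h'=0$, against primality.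

The method gives more than Theorem~\ref{thm:main}.

\begin{theorem}\label{thm:general}
Let $X$ be infinite, $G\le\operatorname{Sym}(X)$, and $\operatorname{char}K=0$. The following are equivalent:
\begin{enumerate}
\item[(1)] $G$ has no finite orbits on $X$;
\item[(2)] for every $c\in V_1^G$, including $c=0$, the ring $\mathcal A_K^G/c\mathcal A_K^G$ is an integral domain;
\item[(3)] $\mathcal A_K^G/e\mathcal A_K^G$ is an integral domain;
\item[(4)] $\mathcal A_K^G$ is an integral domain.
\end{enumerate}
If $\operatorname{char}K=p>0$, then for every $G$ neither $\mathcal A_K^G$ nor $\mathcal A_K^G/e\mathcal A_K^G$ is an integral domain.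
\end{theorem}

Thus, in characteristic $0$ and with no finite orbits, every nonzero homogeneous element of degree one in $\mathcal A_K^G$ is prime. The case $c=0$ is Cameron's other conjecture, proved by Pouzet \cite{pouzet}; it is re-proved here.

Section~\ref{sec:one} treats two factors of degree one by hand and explains what has to be added in higher degree. Sections~\ref{sec:kernel} and~\ref{sec:shuffle} supply the linear algebra and the combinatorics. Section~\ref{sec:criterion} combines them into a criterion for primality and proves Theorem~\ref{thm:main}, and Section~\ref{sec:general} proves Theorem~\ref{thm:general}. Throughout, $[k]=\{1,\dots,k\}$ and $\mathbb N=\{1,2,\dots\}$.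

\section{Separation, and two factors of degree one}\label{sec:one}

The absence of finite orbits says that a single point can be moved off any finite set. We need to move a whole finite set off another with one group element. This comes from a lemma of B.~H.~Neumann.

\begin{lemma}[Neumann]\label{lem:cosets}
A group $G$ is not a finite union of right cosets of subgroups of infinite index.
\end{lemma}

\begin{proof}
Suppose that $G$ is covered by finitely many right cosets of subgroups $G_1,\dots,G_r$ of infinite index, and induct on the number $r$ of distinct subgroups. If $r=1$, finitely many cosets of $G_1$ cover $G$, so $G_1$ has finite index, a contradiction. Let $r\ge2$. Some coset $G_rg$ is not among the finitely many cosets of $G_r$ in the cover. It is disjoint from them, so it is contained in the union $C$ of the cosets of $G_1,\dots,G_{r-1}$ in the cover. Every coset $G_rb$ is then contained in $Cg^{-1}b$, again a finite union of right cosets of $G_1,\dots,G_{r-1}$. Replacing in this way each coset of $G_r$ in the cover, we cover $G$ by finitely many cosets of $r-1$ subgroups, against the induction hypothesis.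
\end{proof}

\begin{lemma}[Separation]\label{lem:separation}
Let $G$ have no finite orbits on $X$. If $\Delta,\Gamma\subseteq X$ are finite, there is $g\in G$ with $\Delta^g\cap\Gamma=\emptyset$. If $\Delta_1,\Delta_2,\dots$ are finite subsets of $X$, there are $g_1,g_2,\dots\in G$ such that $\Delta_1^{g_1},\Delta_2^{g_2},\dots$ are pairwise disjoint.
\end{lemma}

\begin{proof}
If no such $g$ exists, then $G=\bigcup_{x\in\Delta,\,y\in\Gamma}\{g:x^g=y\}$. If $x^{g_0}=y$, then $\{g:x^g=y\}$ is the right coset $G_xg_0$ of the stabilizer $G_x$, whose index is the size of the orbit of $x$ and so is infinite. Thus $G$ is a finite union of right cosets of subgroups of infinite index, against Lemma~\ref{lem:cosets}. For the second statement choose $g_1,g_2,\dots$ in turn, taking $\Delta=\Delta_i$ and $\Gamma=\bigcup_{j<i}\Delta_j^{g_j}$ at step $i$.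
\end{proof}

Now let $K=\mathbb C$, let $G$ have no finite orbits, and let $f,h\in V_1^G$ lie outside $e\mathcal A$. The part of degree one of $e\mathcal A$ is $eV_0$, the constants, so this says that $f$ and $h$ are not constant. We show that $fh\notin e\mathcal A$.

We need a test that every element of $eV_1$ passes. For $\phi\in V_2$ and distinct points $x,y,z,w$ consider
\[
\phi(\{x,z\})-\phi(\{x,w\})-\phi(\{y,z\})+\phi(\{y,w\}).
\]
If $\phi=eu$, then $\phi(\{a,b\})=u(a)+u(b)$; each of the four points occurs once with each sign, and the alternating sum is $0$. If $\phi=fh$, then $\phi(\{a,b\})=f(a)h(b)+h(a)f(b)$, and the alternating sum factors. For a formal difference $d=x-y$ write $f(d)=f(x)-f(y)$. With $d_1=x-y$ and $d_2=z-w$ the sum equals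
\begin{equation}\label{eq:degree-one}
f(d_1)h(d_2)+h(d_1)f(d_2).
\end{equation}
It remains to find $d_1,d_2$ on four distinct points for which \eqref{eq:degree-one} is nonzero.

Since $f$ and $h$ are not constant, there are differences $d$ and $d'$ with $f(d)\ne0$ and $h(d')\ne0$. By Lemma~\ref{lem:separation} we can replace $d$ by a translate $d^g=x^g-y^g$ that has no point in common with $d'$; by invariance $f(d^g)=f(d)$ and $h(d^g)=h(d)$. The first attempt is $d_1=d^g$, $d_2=d'$, which gives $f(d)h(d')+h(d)f(d')$. The first term is nonzero, but the second may cancel it. This happens for $G=\operatorname{Sym}(X_1)\times\operatorname{Sym}(X_2)\times\operatorname{Sym}(X_3)$ with three infinite parts and indicator functions $e_1,e_2,e_3$: take $f=e_1+e_2$, $h=e_2-e_1$, $d=x_1-x_3$, $d'=x_2-x_3'$ with $x_1\in X_1$, $x_2\in X_2$ and $x_3,x_3'\in X_3$; then $f(d)=f(d')=h(d')=1$ and $h(d)=-1$.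

The remedy is to prefer $d'$ whenever it can be used. If $f(d')=0$, the first attempt succeeds, with value $f(d)h(d')$. If $f(d')\ne0$, discard $d$ and take $d_1=d'$ and $d_2=d'^{\,g}$, a translate of $d'$ with no point in common with $d'$. Then \eqref{eq:degree-one} equals $2f(d')h(d')\ne0$. In both cases the terms that survive are equal to each other, so they cannot cancel, and $fh\notin e\mathcal A$.

For $f\in V_m^G$ and $h\in V_n^G$ of higher degree three things must be added.
First, we need to know that a function outside $e\mathcal A$ is detected by a product of differences; in degree one this was the remark about constants, and in general it is Proposition~\ref{prop:kernel}.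
Second, $f$ will be evaluated on products of differences taken from different translates of a configuration, and invariance says nothing about these values; Ramsey's theorem restores enough uniformity.
Third, the preference for $d'$ over $d$ becomes a lexicographic rule on words. The last two points are the content of Proposition~\ref{prop:core}.

\section{Multiplication by an element of degree one as a transpose}\label{sec:kernel}

Membership in the ideal $e\mathcal A$ asks for the existence of a function $u$ with $f=eu$. Duality turns this into a family of linear equations on $f$, such as the vanishing of the alternating sums above.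

For a set $Y$ let $M_n(Y)$ be the $K$-vector space with the $n$-subsets of $Y$ as a basis, let $M_{-1}(Y)=0$, and write $M_n=M_n(X)$. We write an $n$-subset as the squarefree monomial in its points; the empty set is the empty monomial $1$. The \emph{support} of $w\in M_n(Y)$ is the finite set of points that occur in a subset with nonzero coefficient in $w$. If $w\in M_m(Y)$ and $w'\in M_n(Y)$ have disjoint supports, then $ww'\in M_{m+n}(Y)$ is defined bilinearly by disjoint union. A function $f\in V_n$ extends uniquely to a linear functional on $M_n$, and we identify $V_n$ with the dual space $M_n^*$ in this way. The group $G$ acts linearly on $M_n$, respects products, and $f(w^g)=f(w)$ for $f\in V_n^G$.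

For $c\in V_1$ define $\partial_c:M_n\to M_{n-1}$ by
\[
\partial_cA=\sum_{x\in A}c(x)\,A\setminus\{x\},
\]
so that $\partial_c=0$ on $M_0$. For any set $Y$ let $\partial:M_n(Y)\to M_{n-1}(Y)$ be given by $\partial A=\sum_{x\in A}A\setminus\{x\}$; for $Y=X$ this is $\partial_e$. If $u\in V_{n-1}$ and $|A|=n$, then
\[
(cu)(A)=\sum_{x\in A}c(x)\,u(A\setminus\{x\})=u(\partial_cA).
\]
So multiplication by $c$ is the transpose of $\partial_c$.

\begin{lemma}\label{lem:duality}
Let $K$ be any field and $c\in V_1$.
\begin{enumerate}
\item[(a)] A function $f\in V_n$ lies in $c\mathcal A_K$ if and only if $f$ vanishes on $\ker(\partial_c|_{M_n})$.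
\item[(b)] Suppose that $\partial_c:M_{n+1}\to M_n$ is onto for all $n\ge0$. Then $c$ is not a zero-divisor in $\mathcal A_K$. If moreover $c\in V_1^G$, then $c\mathcal A_K\cap\mathcal A_K^G=c\mathcal A_K^G$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $c$ is homogeneous of degree one, $c\mathcal A_K\cap V_n=cV_{n-1}$, where $V_{-1}=0$. For $n=0$ both conditions say that $f=0$. Let $n\ge1$. If $f=cu$, then $f(w)=u(\partial_cw)$ vanishes for $w\in\ker\partial_c$. Conversely, if $f$ vanishes on the kernel, then $u(\partial_cw):=f(w)$ is a well-defined linear functional on $\partial_cM_n$. Extend it linearly to $M_{n-1}$; then $f=cu$.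

(b) If $u\in V_n$ and $cu=0$, then $u$ vanishes on $\partial_cM_{n+1}=M_n$. So multiplication by $c$ is injective in each degree, hence on $\mathcal A_K$. If $c$ is invariant, $h=cu\in\mathcal A_K^G$ and $g\in G$, then $cu^g=h^g=h=cu$, so $u^g=u$. Thus $u\in\mathcal A_K^G$ and $h\in c\mathcal A_K^G$. The other inclusion holds because $\mathcal A_K^G$ is a subalgebra.
\end{proof}

Part (b) lets us forget the invariance of the cofactor $u$, and part (a) reduces everything to the kernel. Both the surjectivity of $\partial$ and the description of its kernel rest on one commutation relation.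

\begin{lemma}\label{lem:rank}
Let $\operatorname{char}K=0$, let $Y$ be a finite set with $N$ elements, and let $n\ge0$.
\begin{enumerate}
\item[(a)] If $N<2n$, then $\partial:M_n(Y)\to M_{n-1}(Y)$ is injective.
\item[(b)] If $N>2n$, then $\partial:M_{n+1}(Y)\to M_n(Y)$ is onto.
\end{enumerate}
\end{lemma}

\begin{proof}
The matrix of $\partial$ in the bases of subsets has entries $0$ and $1$ that do not depend on $K$. Its rank is the largest size of a nonvanishing minor, the minors are integers, and an integer is nonzero in $K$ exactly when it is nonzero in $\mathbb R$. So we may take $K=\mathbb R$.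

Give each $M_j(Y)$ the inner product in which the subsets are orthonormal. The adjoint of $\partial$ is $\partial^*:M_j(Y)\to M_{j+1}(Y)$, $\partial^*A=\sum_{y\in Y\setminus A}A\cup\{y\}$, since $\langle\partial B,A\rangle$ and $\langle B,\partial^*A\rangle$ both equal $1$ if $A\subseteq B$ and $0$ otherwise. Let $|A|=n$. In $\partial\partial^*A$ we add a point and remove a point, and in $\partial^*\partial A$ we remove a point and add a point. Separating the terms in which the two points coincide,
\begin{align*}
\partial\partial^*A&=(N-n)A+\sum_{y\notin A,\ x\in A}(A\cup\{y\})\setminus\{x\},\\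
\partial^*\partial A&=nA+\sum_{y\notin A,\ x\in A}(A\cup\{y\})\setminus\{x\}.
\end{align*}
Hence $\partial\partial^*-\partial^*\partial=(N-2n)\,\mathrm{id}$ on $M_n(Y)$. Pairing with $w\in M_n(Y)$ gives
\begin{equation}\label{eq:norms}
\|\partial^*w\|^2=\langle\partial\partial^*w,w\rangle=\|\partial w\|^2+(N-2n)\|w\|^2 .
\end{equation}
If $N<2n$ and $\partial w=0$, then $0\le\|\partial^*w\|^2=(N-2n)\|w\|^2$, which forces $w=0$. If $N>2n$ and $w\ne0$, the right side of \eqref{eq:norms} is positive, so $\partial\partial^*w\ne0$. Then $\partial\partial^*$ is an injective, hence bijective, endomorphism of the finite-dimensional space $M_n(Y)$, and $\partial:M_{n+1}(Y)\to M_n(Y)$ is onto.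
\end{proof}

\begin{lemma}\label{lem:onto}
Let $\operatorname{char}K=0$. For every infinite set $Y$ and $n\ge0$ the map $\partial:M_{n+1}(Y)\to M_n(Y)$ is onto. In particular $e$ is not a zero-divisor in $\mathcal A_K$, and $e\mathcal A_K\cap\mathcal A_K^G=e\mathcal A_K^G$ for every $G$.
\end{lemma}

\begin{proof}
The support of $w\in M_n(Y)$ lies in a finite set $Y'\subseteq Y$ with $|Y'|>2n$, and $w\in\partial M_{n+1}(Y')$ by Lemma~\ref{lem:rank}(b). Now apply Lemma~\ref{lem:duality}(b).
\end{proof}

To test a product $fh$ we want a spanning set of the kernel whose members split into factors of degree one that can be moved and recombined freely. Products of differences have this form.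

\begin{proposition}\label{prop:kernel}
Let $\operatorname{char}K=0$. For every set $Y$ and $n\ge0$, the space $\ker(\partial|_{M_n(Y)})$ is the span of the elements $\prod_{i=1}^n(x_i-y_i)$ with $x_1,y_1,\dots,x_n,y_n$ distinct points of $Y$.
\end{proposition}

\begin{proof}
For disjoint sets $A,B$ the point removed from $A\cup B$ lies in $A$ or in $B$, so $\partial(AB)=(\partial A)B+A(\partial B)$. By bilinearity $\partial(ww')=(\partial w)w'+w(\partial w')$ whenever $w,w'$ have disjoint supports. Since $\partial(x-y)=1-1=0$, all products of differences lie in the kernel.

For the converse we may assume that $Y$ is finite, because supports are finite. We induct on $N=|Y|$, for all $n$ at once. If $n=0$, the kernel is $M_0(Y)$, spanned by the empty product. If $n\ge1$ and $N<2n$, the kernel is $0$ by Lemma~\ref{lem:rank}(a). Let $n\ge1$, $N\ge2n$, and $w\in M_n(Y)$ with $\partial w=0$. Fix $x\in Y$, put $Y'=Y\setminus\{x\}$, and write $w=xa+b$ with $a\in M_{n-1}(Y')$ and $b\in M_n(Y')$. Then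
\[
0=\partial w=x\,\partial a+(a+\partial b).
\]
The terms that involve $x$ give $\partial a=0$. By induction $a=\sum_j\gamma_j\pi_j$ with $\gamma_j\in K$, where each $\pi_j$ is a product of $n-1$ differences on $2n-2$ distinct points of $Y'$. Since $|Y'|\ge2n-1$, there is a point $z_j\in Y'$ that does not occur in $\pi_j$. The element
\[
w-\sum_j\gamma_j(x-z_j)\pi_j=b+\sum_j\gamma_jz_j\pi_j
\]
lies in $\ker\partial$ and in $M_n(Y')$, so by induction it is a combination of products of $n$ differences. Therefore so is $w$.
\end{proof}

The characteristic enters this proof only through Lemma~\ref{lem:rank}(a); Remark~\ref{rem:charp} shows that it cannot be avoided there.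

\section{Ramsey's theorem and shuffles}\label{sec:shuffle}

This section contains no group. In the application the set $\Omega=\mathbb N\times[k]$ below indexes differences with pairwise disjoint supports: the \emph{column} $\{i\}\times[k]$ is the $i$th translate of one configuration of $k$ differences, and $F(S)$ and $H(S)$ are the values of $f$ and $h$ on the product of the differences indexed by $S$. Invariance tells us only that $F$ and $H$ are nonzero on one particular subset of each column.

\begin{proposition}\label{prop:core}
Let $\operatorname{char}K=0$, let $m,n,k\ge1$ and $\Omega=\mathbb N\times[k]$. Let $F$ and $H$ be $K$-valued functions on the $m$-subsets and on the $n$-subsets of $\Omega$, respectively. Suppose that there are $P,Q\subseteq[k]$ with $|P|=m$ and $|Q|=n$ such that $F(\{i\}\times P)\ne0$ and $H(\{i\}\times Q)\ne0$ for all $i\in\mathbb N$. Then there is an $(m+n)$-set $Z\subseteq\Omega$ with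
\begin{equation}\label{eq:core}
\sum_{\substack{S\subseteq Z\\ |S|=m}}F(S)\,H(Z\setminus S)\ne0 .
\end{equation}
\end{proposition}

We first fix the language of words. Let $\Sigma$ be the set of nonempty subsets of $[k]$, with some fixed total order; its elements are the \emph{letters}. A \emph{word} is a finite sequence $u=(U_1,\dots,U_r)$ of letters, of \emph{length} $r$ and \emph{weight} $\sum_l|U_l|$. There are finitely many words of a given weight. For $R=\{i_1<\dots<i_r\}\subseteq\mathbb N$ put
\[
T(u,R)=\bigcup_{l=1}^r\{i_l\}\times U_l .
\]
Every finite $T\subseteq\Omega$ equals $T(u,R)$ for a unique pair $(u,R)$: the set $R$ lists the columns that $T$ meets, and $u$ lists the traces of $T$ on them from left to right. We call $u$ the \emph{type} of $T$. Its length is the number of columns that $T$ meets and its weight is $|T|$. For instance, $\{(2,1),(2,3),(5,2)\}$ has $R=\{2,5\}$ and type $(\{1,3\},\{2\})$.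

Words of the same length are ordered lexicographically: $u'<u$ if $U'_l<U_l$ at the first index $l$ with $U'_l\ne U_l$. If $u,v$ have lengths $r,s$ and $J\subseteq[r+s]$ has $r$ elements, let $\sigma_J(u,v)$ be the word of length $r+s$ that carries the letters of $u$, in order, in the positions of $J$, and the letters of $v$, in order, in the other positions. The words $\sigma_J(u,v)$ are the \emph{shuffles} of $u$ and $v$.

\begin{lemma}\label{lem:shuffle}
Let $u,v$ be words of lengths $r,s$, and let $W$ be their lexicographically largest shuffle. If $u'\le u$ and $v'\le v$ have lengths $r,s$ and $W$ is a shuffle of $u'$ and $v'$, then $u'=u$ and $v'=v$.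
\end{lemma}

\begin{proof}
Let $W=\sigma_J(u',v')$ and suppose that $(u',v')\ne(u,v)$. Then $\sigma_J(u',v')\ne\sigma_J(u,v)$; let $t$ be the first position at which they differ. If $t$ is the $l$th element of $J$, then $u'$ and $u$ agree in their first $l-1$ letters and differ in the $l$th, so $U'_l<U_l$ because $u'\le u$. If $t\notin J$, the same holds for $v'$ and $v$. In both cases $W=\sigma_J(u',v')<\sigma_J(u,v)$, against the maximality of $W$.
\end{proof}

For example, let $a<b$ be letters, $u=(b,a)$ and $v=(b)$. The shuffles are $(b,b,a)$ and $(b,a,b)$, so $W=(b,b,a)$. The sets $J=\{1,3\}$ and $J=\{2,3\}$ split $W$ into $u$ and $v$, while $J=\{1,2\}$ splits it into $(b,b)>u$ and $(a)$. So $W$ may arise from $(u,v)$ in several ways, and all these terms will have to reinforce each other.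

We use Ramsey's theorem in its infinite form: if the $r$-subsets of an infinite set are colored with finitely many colors, there is an infinite subset all of whose $r$-subsets have the same color. We cannot make $F$ constant on each type, since it may take infinitely many values. It is enough to record whether a value is zero and roughly in which direction it points.

\begin{proof}[Proof of Proposition~\ref{prop:core}]
\emph{Reduction to $K=\mathbb C$.} The set $\Omega$ has countably many finite subsets, so the values of $F$ and $H$ generate a countable subfield $K_0$ of $K$. It embeds in $\mathbb C$: a transcendence basis of $K_0$ over $\mathbb Q$ is at most countable, so it can be sent injectively to an algebraically independent subset of $\mathbb C$, which has infinite transcendence degree over $\mathbb Q$; the resulting embedding of a purely transcendental subfield extends to the algebraic extension $K_0$ because $\mathbb C$ is algebraically closed. An embedding preserves the hypothesis and the conclusion, so we may take $K=\mathbb C$.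

\emph{Uniformity.} Partition $\mathbb C\setminus\{0\}$ into the eight sectors
\[
C_a=\{\rho\exp(\sqrt{-1}\,\theta):\rho>0,\ a\pi/4\le\theta<(a+1)\pi/4\}\qquad(0\le a\le7).
\]
For each word $u$ of weight $m$, of length $r$ say, color each $r$-subset $R$ of $\mathbb N$ by the member of $\{\{0\},C_0,\dots,C_7\}$ that contains $F(T(u,R))$. Do the same for each word of weight $n$, with $H$ in place of $F$. These are finitely many colorings. Apply Ramsey's theorem to them one after another, each time inside the infinite set obtained before. We get an infinite $I\subseteq\mathbb N$ with this property: for an $m$-subset $S$ of $I\times[k]$, the type of $S$ determines whether $F(S)=0$ and, if not, which sector contains $F(S)$; and the same holds for $n$-subsets and $H$.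

\emph{Choice of $Z$.} Let $L_F$ be the set of words of weight $m$ such that $F$ is nonzero on the subsets of $I\times[k]$ of that type, and define $L_H$ from $H$ in the same way. By hypothesis the one-letter words $(P)$ and $(Q)$ lie in $L_F$ and $L_H$, so these finite sets are nonempty. Let $r$ be the maximal length of a word in $L_F$, and let $u$ be the lexicographically largest word of length $r$ in $L_F$. Let $s$ and $v$ be defined from $L_H$ by the same rule. Let $W=(W_1,\dots,W_{r+s})$ be the lexicographically largest shuffle of $u$ and $v$; it has weight $m+n$. Choose $i_1<\dots<i_{r+s}$ in $I$ and put $Z=T(W,\{i_1,\dots,i_{r+s}\})$.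

\emph{The nonzero terms.} Let $S\subseteq Z$ have $m$ elements and $F(S)H(Z\setminus S)\ne0$. Let $u'\in L_F$ and $v'\in L_H$ be the types of $S$ and $Z\setminus S$. Maximality of the lengths is used first: $S$ meets at most $r$ columns and $Z\setminus S$ at most $s$, while together they meet all the $r+s$ columns that $Z$ meets. So they meet exactly $r$ and $s$ columns and have no column in common. With $J=\{l:S\text{ meets the column of }i_l\}$ this means $S=\bigcup_{l\in J}\{i_l\}\times W_l$, and $W=\sigma_J(u',v')$. Lexicographic maximality is used next: $u'\le u$ and $v'\le v$ by the choice of $u$ and $v$, so $u'=u$ and $v'=v$ by Lemma~\ref{lem:shuffle}.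

\emph{No cancellation.} Let $C_a$ and $C_b$ be the sectors attached to the types $u$ and $v$. Every nonzero term of \eqref{eq:core} is the product of an element of $C_a$ and an element of $C_b$, so it has the form $\rho\exp(\sqrt{-1}\,\theta)$ with $\rho>0$ and $(a+b)\pi/4\le\theta<(a+b+2)\pi/4$. After multiplication by $\exp(-\sqrt{-1}\,(a+b+1)\pi/4)$ the angle lies in $[-\pi/4,\pi/4)$, and the real part is positive. There is at least one nonzero term: write $W=\sigma_J(u,v)$ and take $S=\bigcup_{l\in J}\{i_l\}\times W_l$, which has type $u$ and whose complement in $Z$ has type $v$. Hence the sum in \eqref{eq:core} is nonzero.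
\end{proof}

\begin{remark}\label{rem:core}
(a) The computation in Section~\ref{sec:one} is the case $m=n=1$, $k=2$, with $P=\{1\}$ standing for $d$, with $Q=\{2\}$ standing for $d'$, and with $\{1\}<\{2\}$. There $F$ and $H$ depend only on the type, $v=(\{2\})$, and $u$ is $(\{2\})$ or $(\{1\})$ according as $f(d')\ne0$ or $f(d')=0$.

(b) The hypothesis on $P$ and $Q$ serves only to keep $L_F$ and $L_H$ nonempty after the passage to $I$. It is not enough that $F$ and $H$ be nonzero: if $m=n=1$ and $F=H$ is the indicator function of one point of $\Omega$, every sum in \eqref{eq:core} vanishes.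

(c) The proposition fails in characteristic $p$: if $m+n=p$ and $F$ and $H$ are constant with value $1$, every sum equals $\binom pm=0$.
\end{remark}

\section{A criterion for primality and the proof of Theorem~\ref{thm:main}}\label{sec:criterion}

The link between $X$ and $\Omega$ is the following formula, which generalizes \eqref{eq:degree-one}: on products of elements of $M_1$ with disjoint supports, $fh$ is computed as if these elements were points.

\begin{lemma}\label{lem:product}
Let $Z$ be a set with $m+n$ elements, and let $d_\omega\in M_1$ $(\omega\in Z)$ have pairwise disjoint supports. For $S\subseteq Z$ put $d_S=\prod_{\omega\in S}d_\omega$. Then for $f\in V_m$ and $h\in V_n$,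
\[
(fh)(d_Z)=\sum_{\substack{S\subseteq Z\\ |S|=m}}f(d_S)\,h(d_{Z\setminus S}).
\]
\end{lemma}

\begin{proof}
Let $D_\omega$ be the support of $d_\omega$. Both sides are linear in each $d_\omega$ as it ranges over $M_1(D_\omega)$, since on the right each $d_\omega$ occurs in exactly one of $d_S$ and $d_{Z\setminus S}$. So we may assume that each $d_\omega$ is a point $x_\omega\in D_\omega$. These points are distinct, $d_S$ is the set $\{x_\omega:\omega\in S\}$, and $S\mapsto d_S$ is a bijection from the $m$-subsets of $Z$ to the $m$-subsets of $d_Z$. The formula is then the definition of $fh$.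
\end{proof}

The argument for $e$ uses only two properties of $e$. We isolate them, so that it applies to other elements of degree one without change.

\begin{proposition}\label{prop:criterion}
Let $\operatorname{char}K=0$, let $G$ have no finite orbits on $X$, and let $c\in V_1^G$. Suppose that
\begin{enumerate}
\item[(i)] $c\mathcal A_K\cap\mathcal A_K^G=c\mathcal A_K^G$;
\item[(ii)] there is a $G$-invariant set $\Lambda\subseteq M_1$ such that, for every $n\ge1$, the space $\ker(\partial_c|_{M_n})$ is the span of all products $\lambda_1\cdots\lambda_n$ of elements of $\Lambda$ with pairwise disjoint supports.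
\end{enumerate}
Then $\mathcal A_K^G/c\mathcal A_K^G$ is an integral domain.
\end{proposition}

\begin{proof}
Since $c\in V_1$, the ideal $c\mathcal A_K^G$ is homogeneous and has no component in degree $0$. So the quotient is a commutative graded ring whose part of degree $0$ is $K\ne0$. If two nonzero elements of the quotient have top components of degrees $m$ and $n$, the component of degree $m+n$ of their product is the product of the top components. Hence it suffices to show that a product of two nonzero homogeneous elements is nonzero. By (i) this amounts to the following claim: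
\begin{quote}
if $f\in V_m^G$ and $h\in V_n^G$ lie outside $c\mathcal A_K$, then $fh\notin c\mathcal A_K$.
\end{quote}
If $m=0$ or $n=0$, one factor is a nonzero scalar and the claim holds. Let $m,n\ge1$ and $k=m+n$.

By Lemma~\ref{lem:duality}(a) and (ii) there are $\lambda_1,\dots,\lambda_m\in\Lambda$ with pairwise disjoint supports, and $\lambda'_1,\dots,\lambda'_n\in\Lambda$ with pairwise disjoint supports, such that
\[
f(\lambda_1\cdots\lambda_m)\ne0,\qquad h(\lambda'_1\cdots\lambda'_n)\ne0 .
\]
Let $\Delta$ be the union of the supports of the $\lambda_j$, and $\Delta'$ the union of the supports of the $\lambda'_j$; both are finite. By Lemma~\ref{lem:separation}, applied to the sequence $\Delta,\Delta',\Delta,\Delta',\dots$, there are $g_1,g_1',g_2,g_2',\dots\in G$ such that $\Delta^{g_1},\Delta'^{\,g'_1},\Delta^{g_2},\Delta'^{\,g'_2},\dots$ are pairwise disjoint. This is the only place in this proof where the absence of finite orbits is used. On $\Omega=\mathbb N\times[k]$ put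
\[
d_{(i,j)}=\lambda_j^{g_i}\quad(1\le j\le m),\qquad d_{(i,m+j)}=\lambda_j'^{\,g'_i}\quad(1\le j\le n).
\]
The $d_\omega$ $(\omega\in\Omega)$ lie in $\Lambda$ because $\Lambda$ is invariant, and they have pairwise disjoint supports. So $d_T=\prod_{\omega\in T}d_\omega$ is defined for finite $T\subseteq\Omega$, and $d_T\in\ker\partial_c$ for $T\ne\emptyset$ by (ii).

Put $F(S)=f(d_S)$ for $|S|=m$ and $H(S)=h(d_S)$ for $|S|=n$, and let $P=[m]$ and $Q=\{m+1,\dots,k\}$. Since $f$ and $h$ are invariant, for all $i\in\mathbb N$,
\begin{align*}
F(\{i\}\times P)&=f\big((\lambda_1\cdots\lambda_m)^{g_i}\big)=f(\lambda_1\cdots\lambda_m)\ne0,\\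
H(\{i\}\times Q)&=h\big((\lambda'_1\cdots\lambda'_n)^{g'_i}\big)=h(\lambda'_1\cdots\lambda'_n)\ne0 .
\end{align*}
Proposition~\ref{prop:core} gives an $(m+n)$-set $Z\subseteq\Omega$ for which \eqref{eq:core} holds, and by Lemma~\ref{lem:product} the sum in \eqref{eq:core} is $(fh)(d_Z)$. Thus $fh$ does not vanish on $\ker\partial_c$, and $fh\notin c\mathcal A_K$ by Lemma~\ref{lem:duality}(a).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Proposition~\ref{prop:criterion} with $K=\mathbb C$, $c=e$, and $\Lambda=\{x-y:x,y\in X,\ x\ne y\}$, which is invariant under every permutation of $X$. Condition (i) holds by Lemma~\ref{lem:onto}, and condition (ii) is Proposition~\ref{prop:kernel} for $Y=X$.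
\end{proof}

\section{All elements of degree one, the converse, and positive characteristic}\label{sec:general}

To apply the criterion to an arbitrary $c\in V_1^G$ we need its kernel. At the other extreme from $e$ lies $c=0$: then $\partial_c=0$, the kernel is all of $M_n$, and $\Lambda$ can be taken to be the set of points. A general $c$ mixes the two cases. On the set where $c$ vanishes we use points; on the set where it does not, rescaling each point $x$ by $c(x)^{-1}$ turns $\partial_c$ into $\partial$, and we use rescaled differences.

\begin{lemma}\label{lem:atoms}
Let $\operatorname{char}K=0$ and $c\in V_1$. Put $Y=\{x\in X:c(x)\ne0\}$ and $X_0=X\setminus Y$, and let $\Lambda_c\subseteq M_1$ consist of the elements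
\[
\delta_{x,y}=c(x)^{-1}x-c(y)^{-1}y\quad(x,y\in Y,\ x\ne y)\qquad\text{and}\qquad z\quad(z\in X_0).
\]
\begin{enumerate}
\item[(a)] For every $n\ge1$, the space $\ker(\partial_c|_{M_n})$ is the span of all products of $n$ elements of $\Lambda_c$ with pairwise disjoint supports.
\item[(b)] If $Y$ is infinite, then $\partial_c:M_{n+1}\to M_n$ is onto for all $n\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\partial_YA=\sum_{x\in A\cap Y}A\setminus\{x\}$, and let $\theta$ be the linear automorphism of each $M_n$ given by $\theta A=\big(\prod_{x\in A\cap Y}c(x)^{-1}\big)A$. Since $c$ vanishes on $X_0$,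
\[
\partial_c\theta A=\sum_{x\in A\cap Y}c(x)\Big(\prod_{y\in A\cap Y}c(y)^{-1}\Big)A\setminus\{x\}
=\sum_{x\in A\cap Y}\theta\big(A\setminus\{x\}\big)=\theta\,\partial_YA .
\]
So $\partial_c=\theta\,\partial_Y\theta^{-1}$, and $\ker\partial_c=\theta(\ker\partial_Y)$.

Sorting the $n$-subsets $A$ of $X$ by $B=A\cap X_0$ gives
\[
M_n=\bigoplus_BM_{n-|B|}(Y)\,B,
\]
where $B$ ranges over the subsets of $X_0$ with $|B|\le n$. For $a\in M_{n-|B|}(Y)$ we have $\partial_Y(aB)=(\partial a)B$, so $\partial_Y$ maps the summand of $B$ in $M_n$ to the summand of $B$ in $M_{n-1}$, and acts there as $\partial$ on $M_{n-|B|}(Y)$.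

(a) It follows that $\ker(\partial_Y|_{M_n})=\bigoplus_B\ker\big(\partial|_{M_{n-|B|}(Y)}\big)B$. By Proposition~\ref{prop:kernel}, which holds for every set $Y$, finite or empty included, this is the span of all products
\[
(x_1-y_1)\cdots(x_j-y_j)\,z_1\cdots z_{n-j}\qquad(0\le j\le n)
\]
with distinct points $x_i,y_i\in Y$ and $z_i\in X_0$. The map $\theta$ preserves supports and satisfies $\theta(AB)=\theta(A)\theta(B)$ for disjoint sets $A,B$, hence $\theta(ww')=\theta(w)\theta(w')$ for disjoint supports. Also $\theta(x-y)=\delta_{x,y}$ and $\theta(z)=z$. So $\theta$ maps the displayed products onto the products of $n$ elements of $\Lambda_c$ with pairwise disjoint supports.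

(b) By Lemma~\ref{lem:onto}, $\partial_Y$ maps $M_{n+1-|B|}(Y)B$ onto $M_{n-|B|}(Y)B$ for each $B$ with $|B|\le n$. So $\partial_Y:M_{n+1}\to M_n$ is onto, and so is $\partial_c=\theta\,\partial_Y\theta^{-1}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let first $\operatorname{char}K=0$.

(1)$\Rightarrow$(2). Let $c\in V_1^G$, with $Y$, $X_0$ and $\Lambda_c$ as in Lemma~\ref{lem:atoms}. We check the conditions of Proposition~\ref{prop:criterion}. Since $c$ is invariant, $Y$ and $X_0$ are invariant and $\delta_{x,y}^{\,g}=c(x)^{-1}x^g-c(y)^{-1}y^g=\delta_{x^g,y^g}$. So $\Lambda_c$ is invariant, and (ii) is Lemma~\ref{lem:atoms}(a). If $c=0$, both sides of (i) are $0$. If $c\ne0$, then $Y$ is a nonempty union of orbits, all infinite by (1), so $Y$ is infinite, and (i) follows from Lemma~\ref{lem:atoms}(b) and Lemma~\ref{lem:duality}(b).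

(2)$\Rightarrow$(3) and (2)$\Rightarrow$(4). Take $c=e$ and $c=0$.

(3)$\Rightarrow$(1) and (4)$\Rightarrow$(1). Suppose that $O$ is a finite orbit, and let $f\in V_1^G$ be its indicator function. Every set $A$ with $|O|+1$ elements contains a point outside $O$, so $f^{|O|+1}=0$ by \eqref{eq:power}. Since $O\ne\emptyset$ and $O\ne X$, the function $f$ is not constant. Thus $f\ne0$, and $f$ is not in $eV_0$, the part of degree one of $e\mathcal A_K^G$. So $f$ gives a nonzero nilpotent element both in $\mathcal A_K^G$ and in $\mathcal A_K^G/e\mathcal A_K^G$, and neither ring is a domain.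

Now let $\operatorname{char}K=p>0$ and let $G$ be arbitrary. By \eqref{eq:power}, $e^p=p!\,1_p=0$ while $e\ne0$, so $\mathcal A_K^G$ is not a domain. In the quotient $e$ itself is zero, and the next candidate is $1_p\in V_p^G$, which is no longer a scalar multiple of $e^p$.

It is nilpotent. By \eqref{eq:partitions}, $1_p^{\,p}$ is constant on $p^2$-sets, with value the number $(p^2)!/(p!)^p$ of ordered partitions into $p$ blocks of size $p$. Among $1,\dots,p^2$ there are $p$ multiples of $p$, and only $p^2$ is divisible by $p^2$, so the exponent of $p$ in $(p^2)!$ is $p+1$. The exponent of $p$ in $(p!)^p$ is $p$. Hence $p$ divides $(p^2)!/(p!)^p$, and $1_p^{\,p}=0$.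

It is not in $e\mathcal A_K$. Let $D\subseteq X$ have $2p-1$ elements, and let $w\in M_p$ be the sum of all $p$-subsets of $D$. Each $(p-1)$-subset of $D$ lies in exactly $(2p-1)-(p-1)=p$ of them, so $\partial w=0$. On the other hand $1_p(w)=\binom{2p-1}{p}$, and
\[
(p-1)!\binom{2p-1}{p}=(p+1)(p+2)\cdots(2p-1)\equiv(p-1)!\pmod p,
\]
so $1_p(w)=1$ in $K$. By Lemma~\ref{lem:duality}(a), which holds over every field, $1_p\notin e\mathcal A_K$, and in particular $1_p\notin e\mathcal A_K^G$. So $1_p$ gives a nonzero nilpotent element of $\mathcal A_K^G/e\mathcal A_K^G$.
\end{proof}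

\begin{remark}\label{rem:charp}
The element $w$ in the last paragraph is a nonzero element of $\ker(\partial|_{M_p(D)})$ with $|D|=2p-1<2p$. So Lemma~\ref{lem:rank}(a) fails in characteristic $p$. Proposition~\ref{prop:kernel} fails too, and even for $Y=X$: the function $1_p$ vanishes on every product of $p$ differences, whose coefficients sum to $(1-1)^p=0$, but not on $w$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{counting}
\emph{Some Counting Problems Related To Permutation Groups},
\texttt{http://plouffe.fr/OEIS/citations/toronels.pdf}.

\bibitem{pouzet}
M.~Pouzet, RAIRO Theor. Inform. Appl. \textbf{42} (2008), 83--103.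

\end{thebibliography}
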